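\title{Minimum-sum colorings and a counterexample to Mehrabadi's conjecture}

\begin{abstract}
The strength $s(G)$ of a graph $G$ is the smallest possible largest color among the proper colorings by positive integers whose color sum is minimum. Mehrabadi's conjecture states that $s(G)\le\lceil(\Delta(G)+\chi(G))/2\rceil$. We prove the inequality for $\chi\le 2$, where it is attained by trees of every maximum degree, and we show that it fails for every $\chi\ge 3$ and every sufficiently large $\Delta\equiv\chi \pmod 2$. The counterexamples are obtained from an extremal tree by replacing its vertices with gadgets that act like the clique $K_{d+1}$ in minimum-sum colorings but have chromatic number $d$.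
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite, simple and nonempty. A \emph{coloring} of $G=(V,E)$ is a map $\varphi\colon V\to\mathbb{N}=\{1,2,\dots\}$ with $\varphi(u)\ne\varphi(v)$ for every edge $uv$. Its \emph{sum} is $\sum_{v}\varphi(v)$ and its \emph{span} is $\max_v\varphi(v)$. The chromatic number $\chi(G)$ is the minimum span, the \emph{minimum color sum} $\Sigma(G)$ is the minimum sum, and a coloring with sum $\Sigma(G)$ is called \emph{optimal}. The \emph{strength} $s(G)$ is the minimum span of an optimal coloring. We write $\Delta(G)$ and $\delta(G)$ for the maximum and minimum degree.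

The strength measures how many colors one is forced to use when small colors are cheap. It is at least $\chi(G)$ and can be larger. Take two adjacent vertices with three leaves each. The only $2$-colorings of this tree have four vertices of each color and sum $12$, while coloring the leaves $1$ and the centers $2$ and $3$ gives sum $11$; so the strength is at least $3$. In the other direction, a vertex of color $c$ in an optimal coloring has neighbors of all colors below $c$, since otherwise it could be recolored more cheaply. Hence $s(G)\le\Delta(G)+1$.

The last bound can be improved. Let $\mathrm{col}(G)=1+\max_{H\subseteq G}\delta(H)$ be the coloring number, so that $\chi(G)\le\mathrm{col}(G)\le\Delta(G)+1$. It is known that every graph satisfies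
\begin{equation}\label{eq:known}
s(G)\le\left\lceil\frac{\Delta(G)+\mathrm{col}(G)}{2}\right\rceil .
\end{equation}
Mehrabadi's conjecture, which we take from \cite{note}, replaces the coloring number by the chromatic number: it asserts that every graph satisfies
\begin{equation}\label{eq:conj}
s(G)\le\left\lceil\frac{\Delta(G)+\chi(G)}{2}\right\rceil .
\end{equation}

To see what \eqref{eq:conj} says, call $2(s(G)-1)-\Delta(G)$ the \emph{saving} of $G$. The inequality \eqref{eq:conj} holds if and only if $s(G)-1<(\Delta+\chi)/2$, that is, if and only if the saving is at most $\chi(G)-1$; in the same way \eqref{eq:known} bounds the saving by $\mathrm{col}(G)-1$. Consider a vertex $v$ of the top color $s$ in an optimal coloring. If a smaller color $c$ appears on only one neighbor $x$ of $v$, we can try to exchange the colors of $v$ and $x$; this keeps the sum and moves the top color elsewhere, and it fails only if $x$ has another neighbor of color $s$. So one expects that top vertices typically see each smaller color twice, which costs $2(s-1)$ neighbors, and the saving counts how many of these neighbors can be spared. The clique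 $K_n$ has saving $2(n-1)-(n-1)=n-1$ and an odd cycle has saving $2\cdot2-2=2$; both equal $\chi-1$. It is natural to guess that a large saving always comes from a structure that needs many colors, and \eqref{eq:conj} is this guess. For cliques, odd cycles and trees $\mathrm{col}=\chi$, so the real test is a graph with $\mathrm{col}>\chi$. Bipartite graphs pass the test; for all larger chromatic numbers the conjecture is false.

\begin{theorem}\label{thm:main}
Let $d\ge2$. For every sufficiently large integer $K$ there is a graph $G$ with $\chi(G)=d+1$, $\Delta(G)=2K+d+3$ and $s(G)\ge K+d+3$. Hence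
\[
\left\lceil\frac{\Delta(G)+\chi(G)}{2}\right\rceil=K+d+2<s(G).
\]
\end{theorem}

\begin{theorem}\label{thm:bip}
If $\chi(G)\le2$, then $s(G)\le\lceil(\Delta(G)+\chi(G))/2\rceil$. For $\chi=2$ equality is attained, already by trees, for every $\Delta\ge1$.
\end{theorem}

In Theorem~\ref{thm:main} we have $\Delta-\chi=2K+2$, so \eqref{eq:conj} fails for every $\chi\ge3$ and every sufficiently large $\Delta\equiv\chi\pmod2$. The case $d=2$ already disproves the conjecture; a reader who wants only this case can skip Section~\ref{sec:step}.

Sections~\ref{sec:bip} and~\ref{sec:trees} prove Theorem~\ref{thm:bip} and construct the trees that serve both as tools and as a blueprint for the counterexample. Section~\ref{sec:plan} explains the construction and fixes its constants, Sections~\ref{sec:gadget} and~\ref{sec:step} build the gadgets, and Sections~\ref{sec:blocks} and~\ref{sec:G} assemble the graph of Theorem~\ref{thm:main}.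

\section{The upper bound for bipartite graphs}\label{sec:bip}

The exchange described above can create a conflict in the top color class. We therefore allow such conflicts, and use the bipartition to show that exchanges remove all of them.

\begin{proof}[Proof of the inequality in Theorem~\ref{thm:bip}]
If $\chi(G)=1$, then $\Delta=0$ and $s(G)=1=\lceil 1/2\rceil$. Let $G$ be bipartite with parts $V_1,V_2$ and $\Delta\ge1$, and put $r=\lceil\Delta/2\rceil$. A \emph{relaxed coloring} is a map $\psi\colon V\to\{1,\dots,r+1\}$ whose classes $1,\dots,r$ are independent; the class $U=\psi^{-1}(r+1)$ is arbitrary. Let $\omega$ be the minimum sum of a relaxed coloring. If $\varphi$ is a coloring, then $\min(\varphi,r+1)$ is a relaxed coloring with no larger sum, so $\Sigma(G)\ge\omega$. Among the relaxed colorings with sum $\omega$ choose $\psi$ with $|U\cap V_2|$ minimum.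

Suppose that $U$ contains an edge, and let $y$ be its end in $V_2$. Then $y$ has at most $\Delta-1\le2r-1$ neighbors outside $U$. Each color $c\le r$ occurs on one of them, since otherwise recoloring $y$ with $c$ lowers the sum. As $2r-1<2r$, some color $c\le r$ occurs on exactly one neighbor $x$ of $y$, and $x\in V_1$. Give $y$ the color $c$ and $x$ the color $r+1$. Class $c$ stays independent, the sum is unchanged, and $|U\cap V_2|$ drops by one, a contradiction.

So $\psi$ is a coloring. Its sum is $\omega\le\Sigma(G)$, hence it is optimal, and $s(G)\le r+1=\lceil(\Delta+2)/2\rceil$.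
\end{proof}

The bipartition is used only to make $|U\cap V_2|$ decrease. In a triangle ($r=1$) the exchange just moves the color $1$ around, and $\omega=5<6=\Sigma(K_3)$.

\section{Penalties and blocking trees}\label{sec:trees}

All our lower bounds on the strength come from one device: we hang subgraphs on a vertex so that certain colors become expensive for it.

A \emph{piece} is a graph $S$ with a nonempty \emph{attachment set} $A\subseteq V(S)$. \emph{Attaching} $S$ to a vertex $v$ means joining $v$ to all vertices of $A$. Let $\Sigma(S;c)$ be the minimum sum of a coloring of $S$ in which no vertex of $A$ has color $c$. The \emph{penalty} of $S$ at $c$ is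
\[
\mathrm{pen}_S(c)=\Sigma(S;c)-\Sigma(S)\ge0 .
\]
Let $G$ consist of a graph $H$, the \emph{core}, and disjoint pieces, each attached to one vertex of $H$. The \emph{cost} of color $c$ at $v\in V(H)$ and the cost of a coloring $\varphi$ of $H$ are
\[
f_v(c)=c+\sum_{S\text{ attached to }v}\mathrm{pen}_S(c),\qquad \Phi(\varphi)=\sum_{v\in V(H)}f_v(\varphi(v)).
\]

\begin{lemma}\label{lem:core}
Let $\Sigma_0=\sum_S\Sigma(S)$, the sum over all pieces. The minimum sum of a coloring of $G$ that extends a coloring $\varphi$ of $H$ is $\Sigma_0+\Phi(\varphi)$. Consequently $\Sigma(G)=\Sigma_0+\min\Phi$, and if $G$ is regarded as a piece with $A=V(H)$, then $\mathrm{pen}_G(c)$ is the minimum of $\Phi$ over colorings of $H$ avoiding $c$, minus $\min\Phi$.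
\end{lemma}

\begin{proof}
There are no edges between different pieces, and the only constraint that $\varphi$ puts on a piece $S$ attached to $v$ is that $A$ avoids $\varphi(v)$. So $S$ contributes at best $\Sigma(S;\varphi(v))=\Sigma(S)+\mathrm{pen}_S(\varphi(v))$, independently of the other pieces.
\end{proof}

A rooted tree is a piece with $A=\{\text{root}\}$; its core is the root and its pieces are the child subtrees. A single vertex has cost $f(c)=c$, so it has penalty $1$ at color $1$ and $0$ elsewhere. A root with two leaves has $f(1)=3$, $f(2)=2$, $f(3)=3$, so it has penalty $1$ at color $2$ and $0$ elsewhere. Attach this cherry to a new root: now $f(1)=1$ and $f(2)=f(3)=3$, so the penalty at color $1$ is $2$. These trees are $T^2_1$, $T^3_2$, $T^3_1$ in the following family, in which the root of $T^\sigma_j$ wants color $j$ and every other color costs at least $\sigma$.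

\begin{lemma}\label{lem:trees}
For $1\le j<\sigma$ there is a rooted tree $T^\sigma_j$ in which every vertex has at most $2(\sigma-2)$ children, with $\mathrm{pen}(j)\ge\sigma-j$ and $\mathrm{pen}(c)=0$ for $c\ne j$. In every optimal coloring of $T^\sigma_j$ the root has color $j$.
\end{lemma}

\begin{proof}
We use induction on $\sigma$, and for fixed $\sigma$ we treat $j=\sigma-1$ first. The tree $T^2_1$ is a single vertex. Let $\sigma\ge3$. The root of $T^\sigma_j$ has two child subtrees $T^{\sigma-1}_l$ for each $l\le\sigma-2$ with $l\ne j$, and, if $j<\sigma-1$, one more child subtree $T^\sigma_{\sigma-1}$. This makes $2(\sigma-2)$ children for $j=\sigma-1$ and $2(\sigma-3)+1$ otherwise, and the bound for the other vertices holds by induction. No child has a penalty at $j$, so $f(j)=j$. For $l\le\sigma-2$, $l\ne j$, we get $f(l)\ge l+2(\sigma-1-l)=2\sigma-2-l\ge\sigma$. If $j\ne\sigma-1$, then $f(\sigma-1)\ge(\sigma-1)+1=\sigma$. For $c\ge\sigma$ we have $f(c)\ge c\ge\sigma$. So $j$ is the unique minimizer of $f$, every other value of $f$ exceeds $j$ by at least $\sigma-j$, and Lemma~\ref{lem:core} gives the claims.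
\end{proof}

\begin{proof}[Proof of sharpness in Theorem~\ref{thm:bip}]
Let $\Delta=2r\ge2$. The root of $T^{r+2}_{r+1}$ has $2r$ children, and all other vertices lie in subtrees $T^{r+1}_l$, so they have at most $2r-2$ children and one parent. The maximum degree is $2r$, and the root has color $r+1=\lceil(\Delta+2)/2\rceil$ in every optimal coloring.

Let $\Delta=2r+1\ge1$. Let $D_r$ consist of two adjacent roots, each with two child subtrees $T^{r+2}_l$ for every $l\le r$. The roots have degree $2r+1$, and the other vertices have at most $2r$ children and one parent. At each root $f(c)=c$ for $c\ge r+1$, and $f(l)\ge l+2(r+2-l)\ge r+4$ for $l\le r$. The root colors $\{r+1,r+2\}$ cost $2r+3$. Any other pair of distinct colors above $r$ costs more, and a pair with a color $l\le r$ costs at least $(r+4)+(r+1)$. So every optimal coloring uses the color $r+2=\lceil(\Delta+2)/2\rceil$.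

In both cases the upper bound of Section~\ref{sec:bip} gives equality.
\end{proof}

\section{Plan of the counterexample and the constants}\label{sec:plan}

We need a graph with saving at least $\chi$. The tree $D_r$ has saving $2(r+1)-(2r+1)=1$. We describe how to raise this number; the precise construction follows in Sections~\ref{sec:gadget}--\ref{sec:G}.

\emph{Shifting.} Let $K$ be large. Attach to every vertex of $D_r$ two blocking trees for each color $c\le K$, so that the vertices of $D_r$ are pushed to colors above $K$ and repeat their old pattern there. The strength grows by $K$ and the degree by $2K$, so nothing is saved yet, but there are now many low colors to work with.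

\emph{Saving with cliques.} Replace a vertex of $D_r$ by a clique $K_{d+1}$, reserve a palette of $d$ low colors for it, and omit the blocking trees for these colors. Then $d$ vertices of the clique take the palette colors, and one vertex, the \emph{joker}, has to go above $K$, where it plays the role of the old vertex. Each clique vertex gains $d$ neighbors and loses $2d$ trees, so $d$ neighbors are saved. We do not control which vertex is the joker, so every clique vertex gets its own copies of the children, and it is joined to all $d+1$ vertices of each child clique. This looks wasteful, but the $d$ palette colors of the child now appear in the neighborhood of the parent, and each of them can replace one blocking tree. A child thus costs one unit of degree, as in $D_r$. The outcome is $\Delta=2K-d+2r+1$, strength $k=K+r+2$, and saving $d+1$. But a vertex and a child clique form $K_{d+2}$, so the saving is again $\chi-1$.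

\emph{Gadgets.} The heart of the proof is a graph of chromatic number $d$ that also saves $d$ neighbors at each vertex and also forces a joker. With it, the same count gives saving $d+1=\chi$.

\emph{The height of the blocking trees.} The blocking trees are $T^L_c$ for one fixed $L$. Their degree must not exceed $\Delta$, so we want $2(L-2)+1\le2K-d+2r+1$. Two copies raise the cost of $c$ to $c+2(L-c)$, which should exceed $k$ for all $c\le K$, so we want $2L-K\ge k+1$. Together these give $r+3\le 2(L-K)\le 2r-d+4$, so $r$ has to grow with $d$; we take $r=d+1$. One tree raises the cost of a color only to $L$, which is about $d/2$ less than $k$. This loss must be absorbed by safety margins, and it is the reason for most of the constants below.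

\medskip
\noindent\textbf{Constants.} Fix $d\ge2$. Let $q_2=8$, $q_{i+1}=(i+1)(q_i+1)$ and $N=(2d+4)q_d$. Given $K$, let $M=\lfloor K/(100d)\rfloor$; ``sufficiently large'' means $M\ge100(N+d^2)$. Put
\[
\lambda=d+3,\qquad k=K+\lambda,\qquad L=k-\lceil d/2\rceil,
\]
and, for $2\le i\le d$,
\[
p_i=(70d+10i)M,\qquad \gamma_i=M-d(i-2).
\]
The colors $1,\dots,N$ are \emph{light}, and the $N$ colors in $[p_i,p_i+N)$ are \emph{$i$-heavy}. The number $q_i$ will be the palette size of a gadget of rank $i$, $M$ is the unit for all margins, and $\gamma_i$ is the margin that survives at rank $i$.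

\begin{lemma}\label{lem:const}
For $2\le i\le d$ the following hold.
\begin{itemize}
\item[(C1)] $K<L\le(100d+1)M$ and $k\le L+d$.
\item[(C2)] $10N\le M$ and $d+3\le M/2\le\gamma_i\le M$.
\item[(C3)] $2L-K\ge k+1$ and $2(L-2)\le2K+d+2$.
\item[(C4)] $N<p_2$, consecutive $p_i$ differ by $10M$, and $p_d+5M\le K$. In particular the light colors and the $i$-heavy colors for different $i$ form disjoint ranges below $K$.
\end{itemize}
\end{lemma}

\begin{proof}
We have $100dM\le K<100d(M+1)$. Since $1\le\lceil d/2\rceil\le d$, we get $k\le L+d$ and $K<L\le K+d+2<100dM+101d+2$, and $101d+2\le 200d\le100d^2\le M$. This is (C1). For (C2), $N\le M/100$, $\gamma_i\ge M-d^2\ge M/2$ and $M/2\ge50d^2\ge d+3$. For (C3) use $d\le2\lceil d/2\rceil\le d+1$: we have $2L-K=K+2d+6-2\lceil d/2\rceil\ge K+d+5=k+2$ and $2(L-2)=2K+2d+2-2\lceil d/2\rceil\le2K+d+2$. For (C4), $p_d+5M=(80d+5)M\le100dM\le K$, and $N<5M$.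
\end{proof}

For $c\le K$ let $\Theta_c=T^L_c$. By Lemma~\ref{lem:trees} and (C3), its vertices have at most $2K+d+2$ children, $\mathrm{pen}_{\Theta_c}(c)\ge L-c$, and $\mathrm{pen}_{\Theta_c}$ vanishes at all other colors.

\section{Gadgets, and a bipartite substitute for the triangle}\label{sec:gadget}

A gadget is a graph $E$ together with a prescription $\rho_u(c)\in\{0,1,2\}$ of how many trees $\Theta_c$ will be attached to the vertex $u$. With no tree the color $c$ costs $c$, with one tree at least $L$, and with two trees it is as bad as a color above $K$. The cost of colors above $K$ depends on where the gadget sits in the final graph, so we state the properties for all cost functions obeying these lower bounds.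

\begin{definition}\label{def:gadget}
Let $2\le i\le d$. Consider the following data:
\begin{itemize}
\item a graph $E$ and a finite \emph{palette} $Q$ of colors, each light or $j$-heavy for some $j\le i$;
\item for each $u\in V(E)$ a map $\rho_u\colon\mathbb{N}\to\{0,1,2\}$ with $\rho_u=2$ outside $Q$, and a \emph{list} $C_u\subseteq Q$ on which $\rho_u=0$;
\item a multiset $\Pi$ with $|\Pi|=|V(E)|-1$ in which exactly the colors of $Q$ occur, each with multiplicity $1$ (\emph{simple} colors) or $2$ (\emph{double} colors). The sum of the elements of $\Pi$ is $b$.
\end{itemize}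
A number $\tau$ is \emph{$i$-admissible} if $p_i+5M\le\tau\le L+d$. A \emph{cost system of level $\tau$} is a family of functions $f_u\colon\mathbb{N}\to[0,\infty)$, $u\in V(E)$, with
\[
f_u(c)\ge c\ \text{ if }\rho_u(c)=0,\qquad f_u(c)\ge L\ \text{ if }\rho_u(c)=1,\qquad f_u(c)\ge\tau\ \text{ if }\rho_u(c)=2,
\]
and again $\Phi(\varphi)=\sum_uf_u(\varphi(u))$. In a coloring $\varphi$ of $E$, a vertex $u$ is a \emph{joker} if $\rho_u(\varphi(u))=2$. The coloring is \emph{standard} if exactly one vertex is a joker, all other vertices have colors from their lists, and these colors form exactly the multiset $\Pi$. The data form a \emph{gadget of rank $i$} if the following hold, where (G4) and (G5) are required for every cost system of every $i$-admissible level $\tau$.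
\begin{itemize}
\item[(G1)] $\chi(E)=i$.
\item[(G2)] $\sum_c\bigl(2-\rho_u(c)\bigr)-\deg_E(u)=i$ for every vertex $u$.
\item[(G3)] For some vertex $u_0$, the graph $E-u_0$ has a coloring from the lists whose colors form exactly $\Pi$.
\item[(G4)] Every coloring of $E$ that is not standard has $\Phi\ge\tau+b+\gamma_i$.
\item[(G5)] For every set $\Gamma$ of double colors, every coloring of $E$ avoiding all colors of $\Gamma$ has $\Phi\ge\min(\tau,L)+b+|\Gamma|(L+M)$.
\end{itemize}
\end{definition}

A standard coloring costs at least $\tau+b$. Since $\gamma_i>0$, (G4) therefore implies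
\begin{equation}\label{eq:floor}
\Phi\ge\tau+b\quad\text{for every coloring of }E,
\end{equation}
which also contains the case $\Gamma=\emptyset$ of (G5).

Condition (G2) says that the trees omitted at $u$ outnumber the neighbors of $u$ in $E$ by $i$. Conditions (G3) and (G4) say that a cheapest coloring has one joker and shows the fixed multiset $\Pi$ to the outside. A vertex joined to all of $E$ has $|\Pi|+1$ new neighbors, and it will give up one tree $\Theta_c$ for each occurrence of $c$ in $\Pi$. For a simple color one tree remains, and the margin $\gamma_i$ in (G4) supplies the rest of the penalty. For a double color no tree remains, and the gadget alone must charge more than $L$; this is (G5).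

\begin{example}\label{ex:clique}
Let $E=K_{i+1}$, let $Q=\Pi$ consist of $i$ light colors, and let all lists be $Q$. Then (G2) reads $2i-i=i$, (G3) holds for any $u_0$, and there are no double colors. Every coloring has a joker; with exactly one joker it is standard, and with two it costs at least $2\tau\ge\tau+p_i\ge\tau+iN+M\ge\tau+b+\gamma_i$. So the clique satisfies everything except (G1), where it has $i+1$ in place of $i$.
\end{example}

\begin{remark}
Conditions (G1)--(G3) have no solution with $i=1$, in accordance with Theorem~\ref{thm:bip}. There $E$ has no edges, so (G2) forces all lists to be empty; then (G3) gives $V(E)=\{u_0\}$ and $Q=\emptyset$, and the left side of (G2) is $0$.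
\end{remark}

For rank $2$ we need a bipartite graph that replaces the triangle with lists $\{1,2\}$. Let $F$ consist of two $6$-cycles $x\,a^j_1a^j_2a^j_3a^j_4a^j_5$ ($j=1,2$) that share only $x$, and let $A_j$ be the path $a^j_1\cdots a^j_5$. The palette is $Q=\{h_j,g_j,\alpha_j,\beta_j: j=1,2\}$ with $h_1,h_2$ being $2$-heavy and the other six colors light. The lists of $a^j_1,\dots,a^j_5$ are
\[
\{h_j,g_j\},\quad\{g_j,\alpha_j\},\quad\{\alpha_j,\beta_j\},\quad\{\beta_j,g_j\},\quad\{g_j,h_j\},
\]
and $C_x=\{h_1,h_2\}$; see Figure~\ref{fig:F}. The graph $F$ has no coloring from these lists: if $x$ has color $h_j$, then along $A_j$ the colors $g_j,\alpha_j,\beta_j,g_j$ are forced, and $a^j_5$ is left with $g_j$, the color of its neighbor. So a joker is forced, as in the triangle.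

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95, every node/.style={font=\small}]
\draw (0,0)--(1.3,1.3)--(3.7,1.3)--(5,0)--(3.7,-1.3)--(1.3,-1.3)--cycle;
\draw (0,0)--(-1.3,1.3)--(-3.7,1.3)--(-5,0)--(-3.7,-1.3)--(-1.3,-1.3)--cycle;
\foreach \P in {(0,0),(1.3,1.3),(3.7,1.3),(5,0),(3.7,-1.3),(1.3,-1.3),(-1.3,1.3),(-3.7,1.3),(-5,0),(-3.7,-1.3),(-1.3,-1.3)} \fill \P circle (2pt);
\node[left] at (-0.25,0) {$x$};
\node[right] at (0.25,0) {$h_1,h_2$};
\node[above] at (-1.3,1.35) {$a^1_1\colon h_1,g_1$};
\node[above] at (-3.7,1.35) {$a^1_2\colon g_1,\alpha_1$};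
\node[right] at (-4.75,0) {$a^1_3\colon\alpha_1,\beta_1$};
\node[below] at (-3.7,-1.35) {$a^1_4\colon\beta_1,g_1$};
\node[below] at (-1.3,-1.35) {$a^1_5\colon g_1,h_1$};
\node[above] at (1.3,1.35) {$a^2_1\colon h_2,g_2$};
\node[above] at (3.7,1.35) {$a^2_2\colon g_2,\alpha_2$};
\node[left] at (4.75,0) {$a^2_3\colon\alpha_2,\beta_2$};
\node[below] at (3.7,-1.35) {$a^2_4\colon\beta_2,g_2$};
\node[below] at (1.3,-1.35) {$a^2_5\colon g_2,h_2$};
\end{tikzpicture}
\caption{The bipartite graph $F$ with a list of two colors at each vertex. It has no proper coloring from these lists. The colors $h_1,h_2$ are heavy (large), the other six are light (small).}\label{fig:F}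
\end{figure}

At a path vertex we put $\rho=2$ off the list, and (G2) reads $2\cdot2-2=2$. At $x$ the same choice would give $2\cdot2-4=0$, so two more trees must go. We put $\rho_x(g_1)=\rho_x(g_2)=1$, and $\rho_x=2$ at all other colors off the list; now (G2) reads $2+2+1+1-4=2$. This opens a loophole. Give $x$ the color $g_1$, color $A_1$ by $h_1,g_1,\alpha_1,\beta_1,h_1$ and $A_2$ by $h_2,g_2,\alpha_2,\beta_2,g_2$: there is no joker. But this coloring pays $L$ at $x$, nearly the price of a joker, and uses three heavy colors, while a coloring with $x$ as joker needs only two. This is why $h_1,h_2$ are heavy: the loophole is closed by cost, not by lists. Finally let $\Pi=\{h_j,g_j,g_j,\alpha_j,\beta_j:j=1,2\}$, so $|\Pi|=10=|V(F)|-1$ and the double colors are $g_1,g_2$.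

\begin{proposition}\label{prop:rank2}
These data form a gadget of rank $2$.
\end{proposition}

\begin{proof}
The graph $F$ is bipartite with edges, which is (G1), and (G2) was checked above. For (G3) take $u_0=x$ and color $A_j$ by $h_j,g_j,\alpha_j,\beta_j,g_j$.

Let $p=p_2=(70d+20)M$. The multiset $\Pi$ has two elements below $p+N$ and eight elements at most $N$, so $b\le2p+10N\le2p+M$ by (C2). Fix a cost system of level $\tau$ with $p+5M\le\tau\le L+d$ and a coloring of $F$. A vertex of $A_j$ is a joker exactly when its color is off its list. Let $z_j$ be the number of jokers on $A_j$ and $n_j$ the number of non-jokers on $A_j$ colored $h_j$; only $a^j_1$ and $a^j_5$ can be of this kind. Then $A_j$ costs at least $z_j\tau+n_jp\ge(z_j+n_j)p$. We drop the index $j$ on vertices and colors in the following facts.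
\begin{itemize}
\item[(i)] $n_j+z_j\ge1$. Otherwise $a_1=g$, $a_2=\alpha$, $a_3=\beta$, $a_4=g$ and $a_5=g$ are forced.
\item[(ii)] If $x$ has color $h_j$, then $n_j=0$ because $a_1,a_5$ are neighbors of $x$, and so $z_j\ge1$ by (i).
\item[(iii)] If $x$ has color $g_j$, then each of $a_1,a_5$ is a joker or colored $h$, so $n_j+z_j\ge2$.
\item[(iv)] If $z_j=0$ and $n_j=1$, then $A_j$ is colored $h,g,\alpha,\beta,g$ (forced from $a_5=g$ backward) or $g,\alpha,\beta,g,h$ (forced from $a_1=g$ forward), so it carries $\{h,g,g,\alpha,\beta\}$.
\item[(v)] If $z_j=1$ and $n_j=0$, the vertices before the joker are forced forward and those after it backward. Writing $*$ for the joker, the five possibilities are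
\[
*g\alpha\beta g,\quad g{*}\alpha\beta g,\quad g\alpha{*}\beta g,\quad g\alpha\beta{*}g,\quad g\alpha\beta g{*},
\]
and the non-jokers always carry $\{g,g,\alpha,\beta\}$.
\end{itemize}

\emph{(G4).} Here $\gamma_2=M$, so it suffices to show $\Phi\ge\tau+2p+2M$ for a non-standard coloring. Each of the numbers $\tau+3p$, $L+3p$ and $2\tau+p$ is at least $\tau+2p+2M$, because $p\ge2M+d$, $L\ge\tau-d$ and $\tau\ge p+5M$. The vertex $x$ has a color $g_j$, is a joker, or has a color $h_j$; let $j'$ be the index other than $j$.

If $x$ has color $g_j$, it costs at least $L$, the path $A_j$ at least $2p$ by (iii), and $A_{j'}$ at least $p$ by (i). So $\Phi\ge L+3p$.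

Let $x$ be a joker. If one path contains a joker, the other costs at least $p$ by (i), and $\Phi\ge2\tau+p$. If $z_1=z_2=0$ and $n_1+n_2\ge3$, then $\Phi\ge\tau+3p$. Otherwise $z_1=z_2=0$ and $n_1=n_2=1$ by (i), and the coloring is standard by (iv).

Let $x$ have color $h_j$, which costs at least $p$. By (ii), $n_j=0$ and $z_j\ge1$. If $z_1+z_2\ge2$, then $\Phi\ge p+2\tau$. Otherwise $z_j=1$, $z_{j'}=0$ and $n_{j'}\ge1$. If $n_{j'}=2$, then $\Phi\ge p+\tau+2p$. If $n_{j'}=1$, there is one joker, and by (iv) and (v) the other vertices carry $\{h_j\}$, $\{g_j,g_j,\alpha_j,\beta_j\}$ and $\{h_{j'},g_{j'},g_{j'},\alpha_{j'},\beta_{j'}\}$ from their lists, so the coloring is standard.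

\emph{(G5).} Let $\emptyset\ne\Gamma\subseteq\{g_1,g_2\}$. If $g_j\in\Gamma$, then each of $a^j_1,a^j_5$ is a joker or colored $h_j$, and one of $a^j_2,a^j_3,a^j_4$ is a joker, because without $g_j$ their lists are $\{\alpha_j\},\{\alpha_j,\beta_j\},\{\beta_j\}$. So $A_j$ costs at least $\tau+2p$. If $g_j\notin\Gamma$, then $A_j$ costs at least $p$ by (i). The vertex $x$ costs at least $\min(p,L,\tau)=p$. By (C1), $2p=(140d+40)M\ge L+2M$. For $|\Gamma|=1$,
\[
\Phi\ge\tau+4p\ge\tau+2p+L+2M\ge\tau+b+(L+M),
\]
and for $|\Gamma|=2$,
\[
\Phi\ge2\tau+5p\ge\tau+6p\ge\tau+2p+2L+4M\ge\tau+b+2(L+M).\qedhere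
\]
\end{proof}

\section{From rank $i$ to rank $i+1$}\label{sec:step}

To pass from $K_{i+1}$ to $K_{i+2}$ in Example~\ref{ex:clique} one adds a vertex joined to everything and one new color to all lists. We imitate this. A new vertex $X$ is joined to a gadget $E$ of rank $i$, and a new color $H$ is added to all lists. At an old vertex the left side of (G2) grows by $2-1=1$, as it should. The vertex $X$ gains $|\Pi|+1$ neighbors and may omit $|\Pi|$ trees for the colors in $\Pi$ and two trees for $H$; it saves only $1$. So we join $X$ to $i+1$ gadgets. The color $H$ is meant for the joker of $E$. It is $(i+1)$-heavy: large enough to be an $i$-admissible level, and smaller than every $(i+1)$-admissible level by a margin.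

Let $2\le i<d$ and $m=i+1$. Take gadgets $E_1,\dots,E_m$ of rank $i$ with disjoint palettes $Q_j$, multisets $\Pi_j$ and sums $b_j$, and distinct $(i+1)$-heavy colors $H_1,\dots,H_m$. Let $E^+$ be the disjoint union of the $E_j$ plus a vertex $X$ joined to all other vertices. Put
\[
Q^+=\bigcup_j\bigl(Q_j\cup\{H_j\}\bigr),\qquad \Pi^+=\bigcup_j\bigl(\Pi_j\cup\{H_j\}\bigr),\qquad b^+=\sum_j(b_j+H_j).
\]
For $u\in V(E_j)$ let $C^+_u=C_u\cup\{H_j\}$, $\rho^+_u(H_j)=0$ and $\rho^+_u=\rho_u$ at all other colors. Let $C^+_X=\{H_1,\dots,H_m\}$ with $\rho^+_X=0$ on this list, let $\rho^+_X(c)$ be $1$ or $0$ according as $c\in Q_j$ is simple or double in $\Pi_j$, and let $\rho^+_X=2$ outside $Q^+$. Then $|\Pi^+|=\sum_j|V(E_j)|=|V(E^+)|-1$, and the double colors of $\Pi^+$ are those of the $\Pi_j$.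

\begin{proposition}\label{prop:step}
These data form a gadget of rank $i+1$.
\end{proposition}

\begin{proof}
(G1) holds because the color of $X$ cannot occur elsewhere, and one new color suffices. For (G2), a vertex $u\in V(E_j)$ gives $i+2-1=i+1$. For $X$ we have $2-\rho^+_X(c)=$ multiplicity of $c$ in $\Pi_j$ for $c\in Q_j$, so the left side is $2m+\sum_j|\Pi_j|-\sum_j(|\Pi_j|+1)=m$. For (G3) take $u_0=X$; in each $E_j$ use the coloring of (G3) and give the omitted vertex the color $H_j\notin Q_j$.

Fix a cost system $(f_u)$ on $E^+$ of level $\tau$ with $p_{i+1}+5M\le\tau\le L+d$ and a coloring of $E^+$, and let $\Phi_j$ be the cost of $E_j$. For $u\in V(E_j)$ the colors with $\rho_u=2$ are $H_j$ and the colors with $\rho_u^+=2$. The first costs at least $H_j$, the others at least $\tau>H_j+5M-N$. Hence the $f_u$ on $E_j$ form a cost system of level $H_j$ for the gadget $E_j$. If $H_j$ is not used on $E_j$, we may raise $f_u(H_j)$ to at least $\tau$ without changing $\Phi_j$, and we get a cost system of level $\tau$. Both levels are $i$-admissible, since $p_i+5M\le p_{i+1}\le H_j<K<L$ by (C4) and $p_i+5M\le\tau\le L+d$.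 By \eqref{eq:floor},
\begin{equation}\label{eq:restr}
\Phi_j\ge H_j+b_j,\qquad\text{and}\qquad\Phi_j\ge\tau+b_j\ \text{ if $H_j$ is not used on $E_j$.}
\end{equation}
Call $E_j$ \emph{full} if one of its vertices has color $H_j$ and the others carry exactly $\Pi_j$ from the lists $C_u$. We claim that
\begin{equation}\label{eq:full}
\Phi_j\ge H_j+b_j+\gamma_i\quad\text{if $E_j$ is not full.}
\end{equation}
If the coloring of $E_j$ is not standard for the gadget $E_j$, this is (G4) at level $H_j$. If it is standard but not full, its joker is not colored $H_j$, so $H_j$ is not used on $E_j$, and \eqref{eq:restr} gives $\Phi_j\ge\tau+b_j\ge H_j+b_j+5M-N\ge H_j+b_j+\gamma_i$ by (C2).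

\emph{(G4).} We have $\gamma_{i+1}=\gamma_i-d\le M-d$ and $L\ge\tau-d$. There are four possibilities for the color of $X$.

\emph{$X$ has color $H_l$.} Then $X$ costs at least $H_l$, and $H_l$ is not used on $E_l$. The lower bounds $H_l$, $\tau+b_l$ and $H_j+b_j$ ($j\ne l$) add up to $\tau+b^+$. Suppose that $\Phi<\tau+b^++\gamma_{i+1}$. Then no bound is exceeded by $\gamma_i$ or more. By (G4) at level $\tau$, the coloring of $E_l$ is standard for $E_l$, and its joker, not being colored $H_l$, is a joker of $E^+$. By \eqref{eq:full} every $E_j$ with $j\ne l$ is full. So the coloring of $E^+$ is standard.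

\emph{$X$ has a simple color $c\in Q_j$.} Then $X$ costs at least $L$, and $E_j$ avoids $c\in\Pi_j$, so it is not full. By \eqref{eq:restr} and \eqref{eq:full}, $\Phi\ge L+b^++\gamma_i\ge\tau+b^++\gamma_{i+1}$. This is the one place where the margin shrinks by $d$.

\emph{$X$ has a double color $c\in Q_j$.} By (G5) for $E_j$ at level $H_j<L$ with $\Gamma=\{c\}$ we get $\Phi_j\ge H_j+b_j+L+M$. Hence $\Phi\ge b^++L+M\ge\tau+b^++M-d\ge\tau+b^++\gamma_{i+1}$.

\emph{$X$ has a color outside $Q^+$.} Then $X$ is a joker and costs at least $\tau$. If some $E_j$ is not full, $\Phi\ge\tau+b^++\gamma_i$. If all are full, the coloring is standard.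

\emph{(G5).} Let $\Gamma$ be a set of double colors avoided by the coloring, and $\Gamma_j=\Gamma\cap Q_j$. By (G5) for $E_j$ we have $\Phi_j\ge H_j+b_j+|\Gamma_j|(L+M)$, where $H_j$ can be replaced by $\min(\tau,L)$ if $H_j$ is not used on $E_j$. The first bounds add up to $b^++|\Gamma|(L+M)$, so we must find an extra $\min(\tau,L)$. If $X$ has color $H_l$, then $X$ costs at least $H_l$ and the bound for $\Phi_l$ improves by $\min(\tau,L)-H_l$. If $X$ is a joker or has a simple color of some $Q_j$, it costs at least $\tau$ or $L$. If $X$ has a double color $c\in Q_j$, then $c\notin\Gamma$ and $E_j$ avoids $\Gamma_j\cup\{c\}$, which adds $L+M$ to the bound for $\Phi_j$.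
\end{proof}

A graph is \emph{$i$-degenerate} if its vertices can be deleted one at a time so that each has at most $i$ neighbors left when it is deleted. Then every subgraph has a vertex of degree at most $i$, namely its first deleted vertex, so $\mathrm{col}\le i+1$.

\begin{corollary}\label{cor:palettes}
There are gadgets $E_0,\dots,E_{2d+3}$ of rank $d$ with pairwise disjoint palettes, and their graphs are $d$-degenerate.
\end{corollary}

\begin{proof}
We show by induction on $i$: for every set $Z$ of at most $N-q_i$ colors there is an $i$-degenerate gadget of rank $i$ whose palette has $q_i$ colors and misses $Z$. For $i=2$, at least $q_2=8$ light and $8$ $2$-heavy colors lie outside $Z$, and $F$ is $2$-degenerate (delete $x$ last). For the step let $|Z|\le N-q_{i+1}$. Choose the $i+1$ gadgets of rank $i$ one after the other, each avoiding $Z$ and the earlier palettes, a set of at most $N-q_{i+1}+iq_i\le N-q_i$ colors; then choose $i+1\le q_{i+1}$ colors $H_j$ outside $Z$. The palette has $(i+1)(q_i+1)=q_{i+1}$ colors, and deleting $X$ last shows that $E^+$ is $(i+1)$-degenerate. Finally choose the $2d+4$ gadgets of rank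 $d$ successively; each must avoid at most $(2d+3)q_d=N-q_d$ colors.
\end{proof}

\section{Blocks}\label{sec:blocks}

We now attach the trees and the children, and show that the result behaves above $K$ like a single vertex of a blocking tree. Let $Q_w$, $\Pi_w$, $b_w$ be the palette, multiset and sum of the gadget $E_w$ from Corollary~\ref{cor:palettes}.

A \emph{block of index $w\in\{0,\dots,2d+3\}$} is defined recursively. Its core is a copy of $E_w$, its attachment set is the vertex set of the core, and to each core vertex $u$ we attach
\begin{itemize}
\item $m\ge0$ blocks, the \emph{children} of $u$, with distinct indices $w_1,\dots,w_m$ different from $w$;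
\item for each $c\le K$, exactly $\rho_u(c)-\mu_u(c)$ trees $\Theta_c$, where $\mu_u(c)$ is the multiplicity of $c$ in $\Pi_{w_1}\cup\dots\cup\Pi_{w_m}$.
\end{itemize}
The palettes are disjoint, so $\mu_u(c)\le2$, and $\mu_u(c)>0$ only for colors outside $Q_w$, where $\rho_u(c)=2$. Thus the number of trees is never negative. Let $\epsilon=1$ if the block is itself a child and $\epsilon=0$ otherwise. All palettes lie below $K$, so (G2) gives $\deg_{E_w}(u)+\sum_{c\le K}\rho_u(c)=2K-d$. The child of index $w_l$ adds $|V(E_{w_l})|$ neighbors and removes $|\Pi_{w_l}|=|V(E_{w_l})|-1$ trees. Hence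
\begin{equation}\label{eq:deg}
\deg(u)=2K-d+m+\epsilon .
\end{equation}
We will always have $m+\epsilon\le2d+3$, so $2d+4$ indices suffice.

Let $K<t\le k$ and $\eta\ge1$. A block of index $w$ has \emph{type $(t,\eta)$} if
\begin{itemize}
\item[(T1)] $\mathrm{pen}(t)\ge\eta$, and $\mathrm{pen}(c)=0$ for all $c\notin Q_w\cup\{t\}$;
\item[(T2)] $\mathrm{pen}(c)\ge M/2$ for simple $c\in Q_w$, and $\mathrm{pen}(c)\ge L+M/2$ for double $c\in Q_w$.
\end{itemize}
Condition (T1) is the analogue of Lemma~\ref{lem:trees}, and (T2) pays for the trees that the parent has given up.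

\begin{lemma}\label{lem:costs}
Consider a block of index $w$ in which every child of a core vertex has a given type, and let $u$ be a core vertex.
\begin{itemize}
\item[(a)] $f_u(c)=c$ if $\rho_u(c)=0$, and $f_u(c)\ge L$ if $\rho_u(c)=1$.
\item[(b)] $f_u(c)\ge k+1$ if $c\le K$ and $\rho_u(c)=2$.
\item[(c)] If $c>K$, then $f_u(c)\ge c+\sum\eta$, the sum over the children of $u$ of type $(c,\eta)$, and $f_u(c)=c$ if there is no such child.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\rho_u(c)\le1$, then $c\in Q_w$ and there are $\rho_u(c)$ trees $\Theta_c$ at $u$. The other trees have penalty $0$ at $c$, and so do the children by (T1), since $c\le K$ and $c$ is not in their palettes. With one tree, $f_u(c)\ge c+(L-c)$.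

(b) If $\mu_u(c)=0$, there are two trees $\Theta_c$, and $f_u(c)\ge2L-c\ge2L-K\ge k+1$ by (C3). If $\mu_u(c)=1$, one tree and (T2) give $f_u(c)\ge c+(L-c)+M/2$. If $\mu_u(c)=2$, (T2) gives $f_u(c)\ge c+L+M/2$. In both cases $f_u(c)\ge L+M/2\ge k-d+d+3>k+1$ by (C1) and (C2).

(c) The trees have penalty $0$ above $K$, and by (T1) a child of type $(t,\eta)$ has penalty $0$ at all $c>K$ except $t$.
\end{proof}

\begin{lemma}\label{lem:type}
In the situation of Lemma~\ref{lem:costs}, let $K<t\le k$, and suppose that $f_u(t)=t$ and $f_u(c)\ge t$ for every core vertex $u$ and all $c>K$. Then the $f_u$ form a cost system of the $d$-admissible level $t$, and $\min\Phi=t+b_w$. If moreover $1\le\eta\le k+1-t$ and $f_u(c)\ge t+\eta$ for all $u$ and all $c>K$, $c\ne t$, then the block has type $(t,\eta)$.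
\end{lemma}

\begin{proof}
Write $b=b_w$. The level is admissible because $p_d+5M\le K<t\le k\le L+d$. Colors with $\rho_u=2$ cost at least $k+1>t$ if they are at most $K$, and at least $t$ otherwise; with Lemma~\ref{lem:costs}(a) this gives a cost system. By \eqref{eq:floor}, $\Phi\ge t+b$. The coloring of (G3), with color $t$ on $u_0$, costs exactly $t+b$ and uses only colors in $Q_w\cup\{t\}$. By Lemma~\ref{lem:core} the block has penalty $0$ at all other colors.

Consider a coloring of the core that avoids $t$. If it is standard, the joker costs at least $\min(t+\eta,k+1)=t+\eta$ and the rest costs $b$. If not, $\Phi\ge t+b+\gamma_d$ by (G4), and $\gamma_d\ge d+3=k-K\ge k+1-t\ge\eta$. So $\mathrm{pen}(t)\ge\eta$. A coloring that avoids a color $c\in Q_w$ is not standard, since $c\in\Pi_w$; so $\mathrm{pen}(c)\ge\gamma_d\ge M/2$. If $c$ is double, (G5) gives $\Phi\ge\min(t,L)+b+L+M\ge(t-d)+b+L+M$, so $\mathrm{pen}(c)\ge L+M-d\ge L+M/2$.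
\end{proof}

\section{The graph $G$}\label{sec:G}

We rebuild the tree $D_r$ with $r=d+1=\lambda-2$ out of blocks. All blocks below are defined for every index, and the children of a core vertex receive arbitrary distinct indices different from that of the core.

\medskip
\noindent\textbf{The blocks $S^\sigma_j$.} For $2\le\sigma\le\lambda$ and $1\le j<\sigma$ we define a block $S^\sigma_j$ by the recursion for $T^\sigma_j$. In $S^2_1$ there are no children. For $\sigma\ge3$, every core vertex of $S^\sigma_j$ has two children $S^{\sigma-1}_l$ for each $l\le\sigma-2$ with $l\ne j$, and, if $j<\sigma-1$, one child $S^\sigma_{\sigma-1}$. There are at most $2(\lambda-2)=2d+2$ children at a vertex.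

We claim that $S^\sigma_j$ has type $(K+j,\sigma-j)$, and use induction in the order of Lemma~\ref{lem:trees}. Put $t=K+j<k$ and $\eta=\sigma-j\le\lambda+1-j=k+1-t$, so $t+\eta=K+\sigma$. By Lemma~\ref{lem:costs}(c), $f_u(K+j)=K+j$; next $f_u(K+l)\ge K+l+2(\sigma-1-l)\ge K+\sigma$ for $l\le\sigma-2$, $l\ne j$; next $f_u(K+\sigma-1)\ge K+\sigma$ if $j\ne\sigma-1$; and $f_u(c)\ge K+\sigma$ for $c\ge K+\sigma$. Lemma~\ref{lem:type} gives the claim.

\medskip
\noindent\textbf{The block $R$.} This block replaces one root of $D_r$. Every core vertex of $R$ has two children $S^\lambda_l$ for each $l\le\lambda-2$, that is, $2d+2$ children. By Lemma~\ref{lem:costs}(c),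
\begin{equation}\label{eq:high}
f_u(K+l)\ge K+l+2(\lambda-l)\ge k+2\qquad(1\le l\le\lambda-2),
\end{equation}
and $f_u(c)=c$ for $c\ge k-1$. By Lemma~\ref{lem:type} with $t=k-1$ and $\eta=1$, the block $R$ has type $(k-1,1)$.

A penalty of $1$ at $k-1$ does not force the parent of $R$ to take color $k$; it only creates a tie between $k-1$ and $k$. The same happens in $D_r$, where either root may take the top color. A larger penalty would need one more child and would raise the degree. The next lemma shows that the tie does no harm.

\begin{lemma}\label{lem:tie}
Every coloring of $R$ with sum at most $\Sigma(R)+1$ in which no core vertex has color $k-1$ uses the color $k$.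
\end{lemma}

\begin{proof}
Let $\varphi$ be the restriction to the core and $b$ the sum for its index. By Lemmas~\ref{lem:core} and~\ref{lem:type}, $\Phi(\varphi)\le\min\Phi+1=(k-1)+b+1$. Since $\gamma_d>1$, (G4) at level $k-1$ shows that $\varphi$ is standard. The non-jokers cost exactly $b$ by Lemma~\ref{lem:costs}(a), so the joker costs at most $k$. By Lemma~\ref{lem:costs}(b), \eqref{eq:high} and $f_u(c)\ge c$, the only joker colors of cost at most $k$ are $k-1$ and $k$, and $k-1$ is excluded.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G$ be the block of index $0$, with core $P$, in which every $v\in V(P)$ has two children $S^\lambda_l$ for each $l\le\lambda-2$ and one child $R_v$, a copy of $R$. That makes $2d+3$ children and no parent.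

\emph{Maximum degree.} In $P$ we have $m+\epsilon=2d+3$, and in all other cores $m+\epsilon\le(2d+2)+1$. By \eqref{eq:deg}, core vertices have degree at most $2K+d+3$, with equality on $P$. A vertex of a tree $\Theta_c$ has at most $2K+d+2$ children and one further neighbor. So $\Delta(G)=2K+d+3$.

\emph{Chromatic number.} We color from the top down with $d+1$ colors. By (G1), $P$ needs $d$ of them. When we reach the core of a child, its only colored outside neighbor is the parent vertex, so we color it with the $d$ colors different from that of the parent. A tree vertex has only one colored neighbor when we reach it. Thus $\chi(G)\le d+1$. A vertex of $P$ together with the core of one of its children needs $d+1$ colors, so $\chi(G)=d+1$.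

\emph{Strength.} Let $v\in V(P)$. By Lemma~\ref{lem:costs}(c), $f_v(c)=c$ for $c\ge k$, $f_v(k-1)\ge(k-1)+1=k$ because of $R_v$, and \eqref{eq:high} holds at $v$. By the first part of Lemma~\ref{lem:type} with $t=k$, the $f_v$ form a cost system of level $k$ with $\min\Phi=k+b_0$, and $\Sigma(G)=\Sigma_0+k+b_0$, where $\Sigma_0$ is the sum of $\Sigma(S)$ over all pieces $S$ attached to $P$.

Let $\varphi$ be an optimal coloring of $G$. By Lemma~\ref{lem:core} its restriction to $P$ costs $k+b_0$, so it is standard by (G4). The non-jokers have colors and costs summing to $b_0$, so the joker $v$ costs $k$. By Lemma~\ref{lem:costs}(b), \eqref{eq:high} and $f_v(c)\ge c$, we get $\varphi(v)\in\{k-1,k\}$. Suppose that $\varphi(v)=k-1$. Then the colors on $P$ sum to $b_0+k-1$, and the colors on the attached pieces sum to $\Sigma_0+1$. Each piece $S$ has sum at least $\Sigma(S)$, so $R_v$ has sum at most $\Sigma(R_v)+1$, and its core avoids $k-1$ because it is joined to $v$. By Lemma~\ref{lem:tie} the color $k$ occurs in $R_v$.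

So every optimal coloring uses the color $k$, and $s(G)\ge k=K+d+3$, while $\lceil(\Delta+\chi)/2\rceil=\lceil(2K+2d+4)/2\rceil=K+d+2$.
\end{proof}

\begin{remark}[The exact strength]\label{rem:exact}
The graph $G$ is $(d+1)$-degenerate. Delete the trees first, from the leaves up, and then the cores from the bottom up, each in the order given by Corollary~\ref{cor:palettes}; a core vertex then has at most $d$ neighbors left in its core and one parent. Hence $\mathrm{col}(G)\le d+2$, and \eqref{eq:known} gives $s(G)\le\lceil(2K+2d+5)/2\rceil=k$. Thus $s(G)=k=\frac{\Delta+\chi}{2}+1$, and the conjectured bound is exceeded by exactly one.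
\end{remark}

\begin{thebibliography}{1}

\bibitem{note}
\emph{A note on the strength and minimum color sum of bipartite graphs},
\texttt{https://mostwiedzy.pl/pl/publication/download/1/}\allowbreak
\texttt{a-note-on-the-strength-and-minimum-}\allowbreak
\texttt{color-sum-of-bipartite-graphs\_89306.pdf}

\end{thebibliography}
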